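# Fourier moments and sensitivity moments of boolean functions

## The guess $\sum_S \hat f(S)^2|S|^d\le \mathbb E[s^d]$, and majority on three bits

A boolean function $f:\{0,1\}^n\to\{-1,1\}$ carries two natural random quantities. Pick $x$ uniformly and count the coordinates whose flip changes $f(x)$: this is the sensitivity $s(x)$. Or pick a set $S$ with probability $\hat f(S)^2$ and look at $|S|$. The answer that one would first guess, after one look at parity, is that the moments of $|S|$ never exceed those of $s$:
$$\sum_{S}\hat f(S)^2|S|^d\;\le\;\mathbb E_x[s(x)^d]\qquad\text{for all } d\ge1 .\tag{1}$$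

Let us fix the terms. For $S\subseteq[n]$ let $e_S\in\{0,1\}^n$ be its indicator vector and put $\chi_S(x)=(-1)^{\langle x,e_S\rangle}$. The $\chi_S$ are orthonormal for the inner product $\mathbb E_x[u(x)v(x)]$, so every real function is uniquely $u=\sum_S\hat u(S)\chi_S$, and Parseval's identity reads $\mathbb E[u^2]=\sum_S\hat u(S)^2$. For boolean $f$ this gives $\sum_S\hat f(S)^2=1$.

**Definition (sensitivity).** $s(f,x)$, or $s(x)$ when $f$ is fixed, is the number of $i\in[n]$ with $f(x\oplus e_i)\ne f(x)$. Such an $i$ is called a sensitive direction at $x$. We use the convention $s^0=1$.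

**Definition (sensitivity graph).** $G$ is the graph on $\{0,1\}^n$ whose edges are the pairs $\{x,x\oplus e_i\}$ with $f(x)\neq f(x\oplus e_i)$. Thus $\deg_G(x)=s(x)$.

For parity, $f=\chi_{[n]}$, the graph $G$ is the whole cube, $s\equiv n$, and the only Fourier set is $[n]$, so (1) is an equality. For AND on two bits ($f(11)=-1$, otherwise $f=+1$), $G$ is the path $10 - 11 - 01$ plus the isolated vertex $00$. The nonempty sets all have $\hat f(S)^2=\frac14$. At $d=3$ the left side of (1) is $\frac14(1+1+8)=\frac{5}{2}$, and the right side is $\frac14(8+1+1)=\frac52$.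

The cases $d=1,2$ can be settled in general. Let
$$(Lu)(x)=\tfrac12\sum_{i=1}^n\bigl(u(x)-u(x\oplus e_i)\bigr).$$
Since $\chi_S(x\oplus e_i)=-\chi_S(x)$ if $i\in S$ and $\chi_S(x\oplus e_i)=\chi_S(x)$ otherwise, $L\chi_S=|S|\chi_S$. On the other hand, if $f$ is boolean, the summand $f(x)-f(x\oplus e_i)$ is $2f(x)$ when $i$ is sensitive and $0$ otherwise, so
$$Lf=s\cdot f .$$
Hence $\sum_S\hat f(S)^2|S|=\mathbb E[f\,Lf]=\mathbb E[s]$ and $\sum_S\hat f(S)^2|S|^2=\mathbb E[(Lf)^2]=\mathbb E[s^2]$. The guess (1) holds with equality for $d=1$ and $d=2$.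

Now take $d=3$ and put $u=Lf=sf$. Since $x\mapsto x\oplus e_i$ preserves the uniform measure,
$$\sum_S\hat f(S)^2|S|^3=\mathbb E[u\,Lu]=\tfrac14\sum_i\mathbb E\bigl[(u(x)-u(x\oplus e_i))^2\bigr].$$
Write $s=s(x)$, $s'=s(x\oplus e_i)$. If $i$ is sensitive at $x$, the square is $(s+s')^2=2s^2+2s'^2-(s-s')^2$. If not, it is $(s-s')^2$. By symmetry $\mathbb E\sum_{i\text{ sens.}}(2s^2+2s'^2)=4\,\mathbb E[s^3]$, so
$$\sum_S\hat f(S)^2|S|^3=\mathbb E[s^3]-\tfrac14\,\mathbb E\!\!\sum_{i\text{ sensitive}}\!(s-s')^2+\tfrac14\,\mathbb E\!\!\sum_{i\text{ not sensitive}}\!(s-s')^2.\tag{2}$$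
The last term is a positive sum over edges of the cube that are not in $G$. There are $n-s(x)$ of these at $x$, and nothing in the computation bounds the term by moments of $s$. This is where powers of $L$ stop helping: from the third power on, the computation leaves the sensitivity graph.

That term does real damage. Let $f$ be majority on three bits,
$$f=\tfrac12(\chi_{1}+\chi_{2}+\chi_{3}-\chi_{123}).$$
The two constant inputs have $s=0$, and the other six have $s=2$. So $\mathbb E[s^3]=\frac68\cdot8=6$, while $\sum_S\hat f(S)^2|S|^3=\frac14(3+27)=\frac{15}2$. The guess is false at $d=3$. In (2), the sensitive edges join weight $1$ to weight $2$ and contribute $0$. The insensitive ones at the two constant inputs contribute $\frac14\cdot\frac18\cdot12\cdot4=\frac32$, which is exactly the excess.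

So a constant is needed, and the question is its size. The paper "Robust sensitivity" (https://eccc.weizmann.ac.il/report/2016/161/download/) poses it as follows. For $d\ge1$ let $a_d$ be the smallest constant such that for every $n\ge1$ and every boolean $f:\{0,1\}^n\to\{-1,1\}$
$$\sum_{S\subseteq[n]}\hat f(S)^2\binom{|S|}{d}\le a_d\,\mathbb E_x[s(f,x)^d].\tag{3}$$
It is known that $a_d$ exists and $a_d\le2^{O(d^{3/2})}$. The conjecture is that $a_d\le 2^{cd}$ for an absolute constant $c$. Parity gives $a_d\ge\binom nd/n^d\to1/d!$ as $n\to\infty$. The guess (1) would have given $a_d\le1/d!$, because $\binom kd\le k^d/d!$. We shall see that the truth is far from $1/d!$, and that the conjecture holds.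

## Four theorems on $a_d$

For $T\subseteq[n]$ put $f_T=\sum_{S\supseteq T}\hat f(S)\chi_S$.

**Theorem 1.** For every $d\ge1$, $n\ge1$ and every boolean $f$ on $\{0,1\}^n$,
$$\sum_S\hat f(S)^2\binom{|S|}d\le\sum_{|T|=d}\mathbb E|f_T|\le2^{-d}\binom{2d}d\,\mathbb E[s(f,x)^d].$$
Hence $a_d\le2^{-d}\binom{2d}d=\frac{(2d-1)!!}{d!}\le2^d$, and the conjecture is true with $c=1$.

**Theorem 2.** Let $b_d$ be the least constant with $\sum_S\hat f(S)^2|S|^d\le b_d\,\mathbb E[s(f,x)^d]$ for all boolean $f$. Then $b_d=d!\,a_d$. Hence $b_d\le(2d-1)!!$.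

**Theorem 3.** If $\max_xs(f,x)\le\sigma$ with $\sigma\ge1$, then $\sum_S\hat f(S)^2e^{\theta|S|}\le(1-2\theta\sigma)^{-1/2}$ for $0\le\theta<\frac1{2\sigma}$.

**Theorem 4.** $a_d\ge\frac1{16d}\bigl(2e^3\ln(2d)\bigr)^{-d}$ for all $d\ge1$. Hence $2^{-O(d\log\log(d+2))}\le a_d\le2^d$, and the upper bound is tight up to a factor $(O(\log(d+1)))^d$.

Since $16d\le16^d$, Theorem 4 also gives $a_d\ge(c'/\ln(2d))^d$ with $c'=1/(32e^3)$. These results do not determine whether $a_d\ge2^{-O(d)}$.

## Top Fourier coefficients of $d$-dimensional subcubes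

**Step 1: turn the Fourier sum into a sum over subcubes.** The purpose is to replace the global left side of (3) by local quantities, one for each $d$-dimensional subcube.

Counting the $d$-subsets $T$ of $S$ and using Parseval, $\mathbb E[f_T^2]=\sum_{S\supseteq T}\hat f(S)^2$, we get
$$\sum_S\hat f(S)^2\binom{|S|}d=\sum_{|T|=d}\mathbb E[f_T^2].$$
Fix $T$ with $|T|=d$ and a point $x$. Let $C=x+\mathrm{span}\{e_i:i\in T\}$ be the subcube through $x$ with direction set $T$, and put
$$\delta_C=\sum_{y\in C}f(y)\chi_T(y).$$
Expand $f\chi_T=\sum_S\hat f(S)\chi_{S\triangle T}$ and average over $C$. If $S\triangle T$ contains some $i\in T$, flipping coordinate $i$ pairs up the points of $C$ with opposite values of $\chi_{S\triangle T}$, and the average is $0$. This happens exactly when $T\not\subseteq S$. If $T\subseteq S$, then $S\triangle T=S\setminus T$ is disjoint from $T$, and $\chi_{S\setminus T}$ is constant on $C$. Therefore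
$$2^{-d}\delta_C=\sum_{S\supseteq T}\hat f(S)\chi_{S\setminus T}(x)=\chi_T(x)f_T(x).$$
So $|f_T(x)|=2^{-d}|\delta_C|\le1$, which gives $f_T^2\le|f_T|$. Each subcube $C$ has $2^d$ points, so $\mathbb E|f_T|=2^{-n}\sum_C|\delta_C|$ over the subcubes with direction set $T$. Summing over $T$,
$$\sum_S\hat f(S)^2\binom{|S|}d\le\sum_{|T|=d}\mathbb E|f_T|=2^{-n}\sum_C|\delta_C|,\tag{4}$$
where $C$ runs over all $d$-dimensional subcubes of $\{0,1\}^n$. (If $d>n$ there are none, and all these sums are $0$.)

We now need to bound $|\delta_C|$ by something that lives on the edges of $G$ inside $C$ and can be summed over $C$. Put $g=f\chi_T$ on $C$, so that $\delta_C=\sum_Cg$. Since $\chi_T$ changes sign along every edge of $C$,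
$$\text{an edge }\{x,y\}\text{ of }C\text{ lies in }G\iff g(x)=g(y).\tag{5}$$

Here is what to aim for. Walks in $G$ are easy to count by degrees, so we would like $|\delta_C|$ to be at most a constant times the number of walks in $G\cap C$ that use all $d$ directions. The natural operator is the adjacency matrix of $G\cap C$, and the trouble seen in (2) returns: if $A$ is the adjacency matrix of the cube $C$ and $D=\mathrm{diag}(g)$, then by (5) the adjacency matrix of $G\cap C$ is $\frac12(A+DAD)$, the edges outside $G$ form $\frac12(A-DAD)$, and powers of $A$ mix the two. An exact relation between $\delta_C$ and the plain number of closed walks of length $2d$ that use each direction twice cannot exist. For AND on two bits there are $4$ such walks (listed below) and $|\delta_C|=2$. For parity on two bits all $4\cdot 6=24$ pairs of a start point and a word in $\{1,2\}$ with each letter twice are allowed, and $|\delta_C|=4$. The ratios are $2$ and $6$.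

What spoils the matrix $A$ is that $A^2$ is not a multiple of the identity. One can put signs on the edges of the cube so that the square is scalar. With those signs the edges outside $G$ cancel exactly.

## A trace identity for the signed cube

**Step 2: choose the signs.** The purpose is to build a signed adjacency matrix whose square is scalar, with one free parameter per direction so that directions can be tracked.

Identify $C$ with $\{0,1\}^d$ by listing $T$ in increasing order. On $\mathbb R^{\{0,1\}^d}$ define
$$(E_iv)(x)=(-1)^{x_1+\dots+x_{i-1}}\,v(x\oplus e_i),\qquad 1\le i\le d.$$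
Flipping $x_i$ does not change the sign in front, so $E_i^2=I$. For $i<j$,
$$(E_iE_jv)(x)=(-1)^{\sum_{l<i}x_l}(E_jv)(x\oplus e_i)=-(-1)^{\sum_{l<i}x_l+\sum_{l<j}x_l}\,v(x\oplus e_i\oplus e_j),$$
the extra minus sign coming from the flipped coordinate $i<j$. In the other order,
$$(E_jE_iv)(x)=(-1)^{\sum_{l<j}x_l}(E_iv)(x\oplus e_j)=(-1)^{\sum_{l<j}x_l+\sum_{l<i}x_l}\,v(x\oplus e_i\oplus e_j),$$
since $j$ is not among the indices $l<i$. So $E_iE_j=-E_jE_i$. For $c\in\mathbb R^d$ put
$$H=\sum_ic_iE_i,\qquad r=\sum_ic_i^2 .$$
Expanding the square, the cross terms cancel in pairs, and $H^2=rI$.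

**Step 3: split $H$ along $G$.** The purpose is to separate the edges in $G$ from the others and to record the algebra between the two parts.

Let $D=\mathrm{diag}(g)$, so $D^2=I$, and
$$M=\tfrac12(H+DHD),\qquad N=\tfrac12(H-DHD).$$
Then $DMD=M$ and $DND=-N$: $M$ commutes with $D$, and $N$ anticommutes with $D$. Also $M+N=H$ and $M-N=DHD$, so
$$(M+N)^2=rI,\qquad (M-N)^2=DH^2D=rI.$$
Adding and subtracting,
$$M^2+N^2=rI,\qquad MN=-NM.\tag{6}$$
In particular $NM^2=-MNM=M^2N$.

Write $M=\sum_ic_iM_i$ with $M_i=\frac12(E_i+DE_iD)$. The $(x,x\oplus e_i)$ entry of $M_i$ is $\pm\frac12\bigl(1+g(x)g(x\oplus e_i)\bigr)$, and all other entries in row $x$ vanish. By (5), it is $\pm1$ if $\{x,x\oplus e_i\}\in G$ and $0$ otherwise. So products of the $M_i$ describe walks in $G$.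

**Step 4: the trace identity.** The purpose is to express $\delta_C$ through $M$ alone.

**Lemma 1.** For all $k\ge0$, $\operatorname{tr}(DM^{2k})=r^k\delta_C$.

**Proof.** For $k=0$, $\operatorname{tr}D=\sum_Cg=\delta_C$. For $k\ge1$, substitute $M^2=rI-N^2$ for the last factor $M^2$:
$$\operatorname{tr}(DM^{2k})=r\operatorname{tr}(DM^{2k-2})-\operatorname{tr}(DM^{2k-2}N^2).$$
The second term vanishes. Indeed, use cyclicity of the trace, then $ND=-DN$, then $NM^2=M^2N$:
$$\operatorname{tr}(DM^{2k-2}N^2)=\operatorname{tr}(NDM^{2k-2}N)=-\operatorname{tr}(DNM^{2k-2}N)=-\operatorname{tr}(DM^{2k-2}N^2).$$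
A number equal to its negative is $0$. The claim follows by induction on $k$. $\square$

**Step 5: read off walks that use each direction twice.** The purpose is to extract from Lemma 1 an inequality about $G\cap C$ without signs.

Take $k=d$. Both sides of Lemma 1 are polynomials in $c_1,\dots,c_d$ that agree for all real $c$, so their coefficients agree. Compare the coefficient of $c_1^2c_2^2\cdots c_d^2$. On the right, $(\sum c_i^2)^d\delta_C$ contributes $d!\,\delta_C$. On the left we get
$$\sum_w\operatorname{tr}(DM_{w_1}M_{w_2}\cdots M_{w_{2d}}),$$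
over words $w$ of length $2d$ in which each of the $d$ directions occurs exactly twice. Each trace is a sum over start points $x\in C$. The term of $x$ is $g(x)$ times the product of the matrix entries along the walk from $x$ in directions $w_1,\dots,w_{2d}$. This walk is closed because each direction is used twice. The term lies in $\{0,\pm1\}$ and is nonzero only if every edge of the walk lies in $G$. Therefore
$$d!\,|\delta_C|\le\#\{(x,w):x\in C,\ w\text{ uses each direction of }T\text{ exactly twice, its walk from }x\text{ lies in }G\}.\tag{7}$$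

Let us test this by hand. For AND on two bits, $g(00)=1$ and $g(10)=g(01)=g(11)=-1$, so $\delta_C=-2$ and $d!\,|\delta_C|=4$. The walks in $G$ are $1122$ and $2211$ from $11$, $2112$ from $10$, and $1221$ from $01$: four of them. For parity on two bits, the words $1122,1221,2112,2211$ have product $+I$, while $1212$ and $2121$ have product $-I$. Each of the four start points contributes $4-2=2$, for a total of $8=2!\cdot4$.

For majority on three bits, $\hat f(123)=-\frac12$, so $\delta_C=-4$ and $d!\,|\delta_C|=24$. Here $G$ is the hexagon on the six nonconstant inputs, on which $g=-1$, plus two isolated points. Around the hexagon $100,110,010,011,001,101$ the directions are $2,1,3,2,1,3$. A closed walk of length $6$ that does not go once around crosses each edge equally often in both directions, so if it uses each direction twice, it traverses each of three edges of distinct directions twice. These edges form one of the six $3$-edge paths. Each path carries $6$ such walks, one from each end and two from each inner vertex. They give $36$ walks, each with sign product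 $+1$. Going once around gives $6\cdot2=12$ walks, with sign product $-1$, because $(E_2E_1E_3)^2=-I$ and likewise for the other start points and the other orientation. The signed total is $-(36-12)=-24=3!\cdot(-4)$, as Lemma 1 says, and the unsigned count in (7) is $48\ge24$.

The factor $d!$ on the left of (7) is essential. If we knew only that $\delta_C\ne0$ forces one such walk, we could conclude only $|\delta_C|\le2^d\cdot\#$, and the counting below would then give the bound $2^d(2d-1)!!$, which is not $2^{O(d)}$.

## Counting walks with repeated directions by degrees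

**Step 6: sum over subcubes and sort by matchings.** The purpose is to reduce to counting walks in $G$ whose pattern of repeated directions is fixed.

Sum (7) over all $d$-dimensional subcubes $C$. A pair $(x,w)$ determines $C$: the letters of $w$ give $T$, and $x$ gives the translate. So
$$d!\sum_C|\delta_C|\le Z,$$
where $Z$ is the number of pairs $(x,w)$, with $x\in\{0,1\}^n$ and $w\in[n]^{2d}$, such that $w$ has exactly $d$ distinct letters, each occurring twice, and the walk from $x$ along $w$ lies in $G$. Joining equal letters, each such $w$ determines a perfect matching of the positions $\{1,\dots,2d\}$. There are $(2d-1)!!$ perfect matchings.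

Fix a matching and count the walks with that pattern. At a step with a new direction, the number of choices is the degree of the current vertex. At a step that repeats a direction, there is at most one choice. So one expects at most $\sum_xs(x)^d$ walks. The only difficulty is that the $d$ degrees are taken at different vertices. For the pattern of three distinct labels, the count is the sum of $s(y_1)s(y_2)$ over ordered edges $(y_1,y_2)$ of $G$. By $s(y_1)s(y_2)\le\frac12(s(y_1)^2+s(y_2)^2)$ and symmetry, this is at most $\sum_ys(y)\cdot s(y)^2$. The next lemma does this for every pattern. For the induction to run, it carries an extra weight $s(y_v)^a$ at one vertex of the walk.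

**Lemma 2.** Let $u=(\ell_1,\dots,\ell_m)$ be a word of labels with exactly $q$ distinct labels. Let $\mathcal H(u)$ be the set of pairs $(y_0,\iota)$ with $y_0\in\{0,1\}^n$ and $\iota:\{\text{labels of }u\}\to[n]$ such that, with $y_j=y_{j-1}\oplus e_{\iota(\ell_j)}$, all pairs $\{y_{j-1},y_j\}$, $1\le j\le m$, are edges of $G$. Then for all $0\le v\le m$ and all integers $a\ge0$,
$$\sum_{\mathcal H(u)}s(y_v)^a\le\sum_{x\in\{0,1\}^n}s(x)^{a+q}.$$

The map $\iota$ need not be injective. This only enlarges the set being counted.

**Proof.** Induction on $m$. For $m=0$ we have $q=0$, $\mathcal H(u)$ is the set of all $y_0$, and both sides agree.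

Let $m\ge1$, and suppose the claim holds for all words of length $m-1$, all $v$ and all $a$. We first arrange that $v\ne m$. The map $(y_0,\iota)\mapsto(y_m,\iota)$ is a bijection from $\mathcal H(u)$ to $\mathcal H$ of the reversed word $(\ell_m,\dots,\ell_1)$, and it turns position $j$ into position $m-j$. If $v=m$, pass to the reversed word, where $v$ becomes $0\ne m$. So assume $v\le m-1$, and let $u'=(\ell_1,\dots,\ell_{m-1})$.

Case 1: $\ell_m$ occurs in $u'$. Then $u'$ has the same labels as $u$, and deleting the last edge sends $(y_0,\iota)\in\mathcal H(u)$ to the same pair, now in $\mathcal H(u')$. This is injective and keeps $y_v$. By induction, the sum is at most $\sum_xs(x)^{a+q}$.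

Case 2: $\ell_m$ does not occur in $u'$. Then $u'$ has $q-1$ labels. Given an element of $\mathcal H(u')$, the admissible values of $\iota(\ell_m)$ are exactly the $s(y_{m-1})$ sensitive directions at $y_{m-1}$. By weighted AM–GM, $A^aB\le\frac a{a+1}A^{a+1}+\frac1{a+1}B^{a+1}$ for $A,B\ge0$, so
$$\sum_{\mathcal H(u)}s(y_v)^a=\sum_{\mathcal H(u')}s(y_v)^as(y_{m-1})\le\sum_{\mathcal H(u')}\Bigl(\tfrac a{a+1}s(y_v)^{a+1}+\tfrac1{a+1}s(y_{m-1})^{a+1}\Bigr).$$
Both $y_v$ and $y_{m-1}$ are vertices of the walk of $u'$. The induction hypothesis with exponent $a+1$ bounds the sum of each power over $\mathcal H(u')$ by $\sum_xs(x)^{(a+1)+(q-1)}=\sum_xs(x)^{a+q}$. The two weights add up to $1$. $\square$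

**Step 7: conclude Theorem 1.** For a fixed matching, let $u$ be the word of length $2d$ that carries one label per matched pair, so $q=d$. The pairs $(x,w)$ with this matching inject into $\mathcal H(u)$ by letting $\iota$ send each label to the corresponding letter of $w$. Lemma 2 with $a=0$, $m=2d$ gives at most $\sum_xs(x)^d$ of them. Summing over the matchings,
$$d!\sum_C|\delta_C|\le Z\le(2d-1)!!\sum_xs(x)^d.$$
Divide by $d!\,2^n$ and insert this in (4):
$$\sum_S\hat f(S)^2\binom{|S|}d\le\sum_{|T|=d}\mathbb E|f_T|\le\frac{(2d-1)!!}{d!}\,\mathbb E[s(f,x)^d].$$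
Since $(2d-1)!!=\frac{(2d)!}{2^dd!}$, the constant equals $2^{-d}\binom{2d}d$, and $\binom{2d}d\le4^d$ bounds it by $2^d$. This proves Theorem 1. $\blacksquare$

At $d=1$ the constant is $1$, and $a_1=1$: we have seen that $\sum_S|S|\hat f(S)^2=\mathbb E[s]$ always, and nonconstant $f$ exist.

## Replacing bits by parities: $b_d=d!\,a_d$ and an exponential moment

**Step 8: pass from $\binom{|S|}d$ to $|S|^d$.** The purpose is Theorem 2. The two differ most when $|S|$ is small, and one can make all sets large without changing the problem.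

One direction is immediate. Since $\binom{|S|}d\le|S|^d/d!$, the constant $b_d/d!$ is admissible in (3), so $a_d\le b_d/d!$.

For the other direction, let $h:\{0,1\}^N\to\{-1,1\}$ and $B\ge1$. Replace each input bit of $h$ by the parity of $B$ fresh bits, and call the result $f$. It has $NB$ bits, and $f(x)=h(z)$, where $z$ is the vector of block parities. Since $(-1)^{z_i}$ is the product of the characters of the $B$ bits in block $i$, each $\chi_S(z)$ becomes the character of the union of the blocks in $S$. So the Fourier support of $f$ consists of these blown-up sets, with coefficient $\hat h(S)$ and size $B|S|$. Flipping any one of the $B$ bits of block $i$ flips $z_i$ and nothing else, so $s(f,x)=B\,s(h,z)$, and $z$ is uniform when $x$ is. Applying (3) to $f$,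
$$\sum_S\hat h(S)^2\binom{B|S|}d\le a_dB^d\,\mathbb E[s(h,z)^d].$$
Divide by $B^d$ and let $B\to\infty$. Since $\binom{Bk}d/B^d\to k^d/d!$ for each fixed integer $k\ge0$,
$$\frac1{d!}\sum_S\hat h(S)^2|S|^d\le a_d\,\mathbb E[s(h,z)^d].\tag{8}$$
So $b_d\le d!\,a_d$. Together, $b_d=d!\,a_d\le(2d-1)!!$ by Theorem 1. $\blacksquare$

Majority on three bits now gives $b_3\ge\frac{15/2}{6}=\frac54$, that is, $a_3\ge\frac5{24}>\frac1{3!}$.

**Step 9: the exponential moment.** The purpose is Theorem 3. Let $s(f,x)\le\sigma$ for all $x$ and $0\le\theta<\frac1{2\sigma}$. Expand the exponential. The term $d=0$ is $\sum_S\hat f(S)^2=1$. For $d\ge1$, Theorem 2 gives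
$$\frac{\theta^d}{d!}\sum_S\hat f(S)^2|S|^d\le\frac{(2d-1)!!}{d!}(\theta\sigma)^d=\binom{2d}d\Bigl(\frac{\theta\sigma}2\Bigr)^d,$$
and for $d=0$ the right side is also $1$. By $\sum_{d\ge0}\binom{2d}dz^d=(1-4z)^{-1/2}$ for $0\le z<\frac14$, with $z=\theta\sigma/2$,
$$\sum_S\hat f(S)^2e^{\theta|S|}\le\sum_{d\ge0}\binom{2d}d\Bigl(\frac{\theta\sigma}2\Bigr)^d=(1-2\theta\sigma)^{-1/2}.\qquad\blacksquare$$

## An AND of ORs with light sensitivity and a heavy spectrum

We now prove Theorem 4. For $d=1$, $a_1=1$ and the claimed bound $\frac1{16}(2e^3\ln2)^{-1}$ is below $1$. From now on let $d\ge2$, $w=d$, $r=2^w$, and on $rw$ bits arranged in $r$ rows of length $w$ put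
$$F=\bigwedge_{i=1}^r\bigvee_{j=1}^wx_{ij}\in\{0,1\},\qquad h=1-2F.$$

**Step 10: bound the sensitivity moment from above.** Suppose $F(x)=0$. Then some row is all-zero. If two or more rows are all-zero, no single flip makes $F=1$, and $s(h,x)=0$. If exactly one row is all-zero, exactly the $w$ flips in that row change $F$, and $s(h,x)=w$. Suppose $F(x)=1$. A flip changes $F$ only if it makes a row all-zero, so it must flip the only $1$ of its row. Hence $s(h,x)$ is the number $\mathcal N$ of rows with exactly one $1$.

For uniform $x$, $\mathcal N\sim\mathrm{Bin}(r,w2^{-w})$, with mean $w=d$. So $\mathbb E\,e^{\mathcal N}=\bigl(1+(e-1)w2^{-w}\bigr)^r\le e^{(e-1)d}$. With $\mathcal N^d\le d!\,e^{\mathcal N}$ and $d!\le d^d$,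
$$\mathbb E[s(h,x)^d]\le d^d+d!\,e^{(e-1)d}\le2e^{2d}d^d.\tag{9}$$

**Step 11: find spectral weight on large sets.** The OR of one row is $1$ minus the indicator of the all-zero row, and that indicator is $2^{-w}\sum_S\chi_S$. So the row function has constant coefficient $1-2^{-w}$, and all its other coefficients equal $-2^{-w}$. The coefficients of $F$ are products over rows, because the rows use disjoint variables. Since at least one of a set and its complement in a row has size at least $w/2$, at least $2^{w-1}$ subsets of each row have size at least $w/2$. They are nonempty.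

Let $1\le m\le r$. Choose $m$ rows and one such subset in each, and the empty set in the other rows. Different choices give different sets $S$, each with $|S|\ge mw/2$, so
$$\sum_{|S|\ge mw/2}\hat F(S)^2\ge\binom rm\bigl(2^{w-1}4^{-w}\bigr)^m(1-2^{-w})^{2(r-m)}.$$
Here $\binom rm\ge(r/m)^m$, $2^{w-1}4^{-w}=\frac1{2r}$, and $(1-\frac1r)^{2(r-m)}\ge(1-\frac1r)^{2r}$. Moreover $\ln(1-\frac1r)^{2r}=-2\sum_{k\ge1}\frac1{k\,r^{k-1}}$ increases with $r$, so $(1-\frac1r)^{2r}\ge(\frac12)^4=\frac1{16}$ for $r\ge2$. Hence
$$\sum_{|S|\ge mw/2}\hat F(S)^2\ge\Bigl(\frac rm\Bigr)^m(2r)^{-m}\cdot\frac1{16}=\frac1{16}(2m)^{-m}.$$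
For $S\ne\emptyset$ we have $\hat h(S)^2=4\hat F(S)^2$, and $w=d$, so
$$\sum_S\hat h(S)^2|S|^d\ge\tfrac14(2m)^{-m}\Bigl(\frac{md}2\Bigr)^d.\tag{10}$$

**Step 12: choose $m$.** Insert (9) and (10) in (8) and use $d!\le d^d$:
$$a_d\ge\frac{\frac14(2m)^{-m}(md/2)^d}{d!\cdot2e^{2d}d^d}\ge\frac18(2m)^{-m}\Bigl(\frac m{2e^2d}\Bigr)^d.\tag{11}$$
The last factor wants $m$ close to $d$, and $(2m)^{-m}$ wants $m\ln m=O(d)$. Take $m=\lceil d/\ln(2d)\rceil$.

First, $m\le d\le r$, so the choice is allowed. For $d=2$, $2/\ln4=1.44\ldots$ and $m=2$. For $d\ge3$, $\ln(2d)\ge\ln6>1.79$, so $m\le d/1.79+1\le d$, the last inequality being true for $d\ge1.79/0.79=2.26\ldots$. Second, since $m\le d$,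
$$m\ln(2m)\le\Bigl(\frac d{\ln(2d)}+1\Bigr)\ln(2d)=d+\ln(2d),\qquad\text{that is,}\qquad(2m)^{-m}\ge\frac{e^{-d}}{2d}.$$
Third, $m/d\ge1/\ln(2d)$. Putting these in (11),
$$a_d\ge\frac18\cdot\frac{e^{-d}}{2d}\cdot\Bigl(\frac1{2e^2\ln(2d)}\Bigr)^d=\frac1{16d}\Bigl(\frac1{2e^3\ln(2d)}\Bigr)^d.$$

Taking logarithms, $-\log_2a_d\le\log_2(16d)+d\log_2(2e^3)+d\log_2\ln(2d)=O(d\log\log(d+2))$. The ratio of the upper bound $2^d$ to this lower bound is $16d\,(4e^3\ln(2d))^d\le(64e^3\ln(2d))^d=(O(\log(d+1)))^d$. This proves Theorem 4. $\blacksquare$
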